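\title{Gelfand--Tsetlin subalgebras of $U(\mathfrak{so}_n)$ and Galois orders}


\begin{abstract}
Let $\Gamma$ be the Gelfand--Tsetlin subalgebra of $U(\mathfrak{so}_n)$, $n\ge 3$, attached to the chain $\mathfrak{so}_2\subset\mathfrak{so}_3\subset\dots\subset\mathfrak{so}_n$. We prove that $U(\mathfrak{so}_n)$ is realizable as a Galois order over $\Gamma$ if and only if $n=3$. For $n\ge4$ even less is possible: the multiplication action of $\Gamma$ on its field of fractions does not extend to an action of $U(\mathfrak{so}_n)$. The obstruction lives in $\mathfrak{so}_4$. It is a norm equation $\theta(t)\theta(-t)=p(t)$ over a rational function field $F(t)$, which is solvable only if $4a+1$ or $4b+1$ is a square in $F$, where $a,b$ are the two Casimir elements of $\mathfrak{so}_4\cong\mathfrak{sl}_2\oplus\mathfrak{sl}_2$. Conversely, over a field that contains one of these square roots, we construct the missing action for $\mathfrak{so}_4$. We also show that $U(\mathfrak{so}_4)$ becomes realizable as a Galois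 order once $\sqrt{4a+1}$ is adjoined to it and to $\Gamma$.
\end{abstract}

\section{Introduction}

We work over $\mathbb C$.

\subsection{The question}

For $k\ge2$ let $\mathfrak{so}_k=\{X\in M_k(\mathbb C): X^T=-X\}$, embedded in $\mathfrak{so}_{k+1}$ by $X\mapsto\begin{pmatrix}X&0\\0&0\end{pmatrix}$. Write $Z_k=Z(U(\mathfrak{so}_k))$ for the center of the enveloping algebra. The \emph{Gelfand--Tsetlin subalgebra} of $U(\mathfrak{so}_n)$ is
\[
\Gamma=\mathbb C\Big\langle \bigcup_{k=2}^nZ_k\Big\rangle\subset U(\mathfrak{so}_n).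
\]
It is commutative, because $Z_k$ commutes with $U(\mathfrak{so}_k)\supset Z_j$ for $j\le k$.

What does $\Gamma$ measure? Restrict a finite-dimensional irreducible representation of $\mathfrak{so}_n$ to $\mathfrak{so}_{n-1}$, then to $\mathfrak{so}_{n-2}$, and so on. A vector that lies in a chain of irreducible subrepresentations is a joint eigenvector of $\Gamma$, and its eigenvalues record the highest weights in the chain. A general element of $\mathfrak{so}_n$ moves such a vector to a combination of vectors with shifted weights. One may ask for a uniform algebraic form of this picture, in which $\Gamma$ is a ring of functions and $U(\mathfrak{so}_n)$ is a ring of shift operators with algebraic coefficients. Futorny and Ovsienko's notion of a Galois order makes this precise.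

Let $\Gamma'$ be an integrally closed noetherian domain with field of fractions $K$, let $L\supset K$ be a finite Galois extension with group $G$, and let $\mathcal M\subset\mathrm{Aut}_{\mathbb C}(L)$ be a submonoid that is stable under conjugation by $G$ and \emph{separating}: if $\tau_1,\tau_2\in\mathcal M$ agree on $K$, then $\tau_1=\tau_2$. The skew monoid ring $L*\mathcal M$ is the left $L$-vector space with basis $\mathcal M$ and product $(\ell\tau)(\ell'\tau')=\ell\,\tau(\ell')\,\tau\tau'$. The group $G$ acts on it by $\gamma\cdot(\ell\tau)=\gamma(\ell)\,\gamma\tau\gamma^{-1}$. The ring of invariants $(L*\mathcal M)^G$ contains $L^G=K\supset\Gamma'$.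

A $\Gamma'$-subring $U\subset(L*\mathcal M)^G$ generated over $\Gamma'$ by finitely many elements is a \emph{Galois ring} over $\Gamma'$ if $KU=UK=(L*\mathcal M)^G$. A Galois ring $U$ is a \emph{Galois order} if for every finite-dimensional left (respectively right) $K$-subspace $Y\subset(L*\mathcal M)^G$ the intersection $Y\cap U$ is a finitely generated left (respectively right) $\Gamma'$-module. An algebra $\mathcal U$ with a commutative subalgebra $\Gamma$ is \emph{realizable as a Galois order over $\Gamma$} if there are data $(\Gamma',L,G,\mathcal M)$ as above and an injective algebra homomorphism $\varphi:\mathcal U\to(L*\mathcal M)^G$ that restricts to an isomorphism $\Gamma\to\Gamma'$ and whose image is a Galois order over $\Gamma'$. Realizability as a Galois ring is defined in the same way.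

Futorny and Ovsienko proved that $U(\mathfrak{gl}_n)$ is realizable as a Galois order over its Gelfand--Tsetlin subalgebra, which is built from the chain $\mathfrak{gl}_1\subset\dots\subset\mathfrak{gl}_n$. Conjecture~2 of \cite{Jauch} states that $U(\mathfrak{so}_n)$ is realizable as a Galois order over $\Gamma$ for every $n\ge3$. We show that this is true for $n=3$ and false for every $n\ge4$.

\subsection{Coordinates and results}\label{sec:coords}

Write $\mathrm i=\sqrt{-1}$ and $X_{jk}=E_{jk}-E_{kj}$. Then $[X_{jk},X_{kl}]=X_{jl}$ for distinct $j,k,l$, and $X_{jk}$, $X_{pq}$ commute for disjoint index sets. In $\mathfrak{so}_4$ put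
\[
J_1=\mathrm iX_{32},\quad J_2=\mathrm iX_{13},\quad J_3=\mathrm iX_{21},\qquad N_j=\mathrm iX_{j4}\quad(j=1,2,3).
\]
Then
\begin{equation}\label{eq:so4}
[J_j,J_k]=\mathrm i\,\epsilon_{jkl}J_l,\qquad [J_j,N_k]=\mathrm i\,\epsilon_{jkl}N_l,\qquad [N_j,N_k]=\mathrm i\,\epsilon_{jkl}J_l .
\end{equation}
The $J_j$ span $\mathfrak{so}_3$, and $J_3$ spans $\mathfrak{so}_2$. The elements $A_j=\frac12(J_j+N_j)$ and $B_j=\frac12(J_j-N_j)$ form two commuting triples with $[A_j,A_k]=\mathrm i\epsilon_{jkl}A_l$ and $[B_j,B_k]=\mathrm i\epsilon_{jkl}B_l$; this is the isomorphism $\mathfrak{so}_4\cong\mathfrak{sl}_2\oplus\mathfrak{sl}_2$. Put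
\[
m=J_3,\quad c=\sum_jJ_j^2,\quad a=\sum_jA_j^2,\quad b=\sum_jB_j^2,\quad \pi=a-b,\quad \sigma=2(a+b)+1 .
\]
The center of $U(\mathfrak{sl}_2)$ is the polynomial ring in the Casimir element, so $Z_2=\mathbb C[m]$, $Z_3=\mathbb C[c]$ and $Z_4=\mathbb C[a,b]$. Since $J_j$ and $N_j$ commute for each $j$,
\begin{equation}\label{eq:pisigma}
\pi=\sum_jJ_jN_j,\quad \sigma-1=\sum_j(J_j^2+N_j^2),\quad \sigma+2\pi=4a+1,\quad \sigma-2\pi=4b+1 .
\end{equation}

\begin{theorem}\label{thm:no}
Let $n\ge4$. There is no left $U(\mathfrak{so}_n)$-module structure on $\operatorname{Frac}\Gamma$ in which $\Gamma$ acts by multiplication. Consequently, for no data $(\Gamma',L,G,\mathcal M)$ as above is there an algebra homomorphism, injective or not, $\varphi:U(\mathfrak{so}_n)\to(L*\mathcal M)^G$ that restricts to an isomorphism $\Gamma\to\Gamma'$. In particular $U(\mathfrak{so}_n)$ is not realizable over $\Gamma$ even as a Galois ring.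
\end{theorem}

\begin{theorem}\label{thm:so3}
$U(\mathfrak{so}_3)$ is realizable as a Galois order over $\Gamma$.
\end{theorem}

Thus, for $n\ge3$, $U(\mathfrak{so}_n)$ is realizable as a Galois order over its Gelfand--Tsetlin subalgebra if and only if $n=3$. The next two theorems locate the obstruction exactly.

\begin{theorem}\label{thm:sharp}
{\rm(i)} Let $E_0\supseteq\mathbb C(a,b)$ be a field. There is a module structure over $E_0\otimes_{\mathbb C[a,b]}U(\mathfrak{so}_4)$ on $\operatorname{Frac}(E_0\otimes_{\mathbb C[a,b]}\Gamma)=E_0(m,c)$ in which $E_0\otimes_{\mathbb C[a,b]}\Gamma=E_0[m,c]$ acts by multiplication if and only if $4a+1$ or $4b+1$ is a square in $E_0$.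

{\rm(ii)} Let $n\ge5$ and let $E_0\supseteq\operatorname{Frac}Z_n$ be any field. There is no module structure over $E_0\otimes_{Z_n}U(\mathfrak{so}_n)$ on $\operatorname{Frac}(E_0\otimes_{Z_n}\Gamma)$ in which $E_0\otimes_{Z_n}\Gamma$ acts by multiplication.
\end{theorem}

\begin{theorem}\label{thm:order}
Let $\mathbb C[\alpha]\supset\mathbb C[a]$ with $\alpha^2=4a+1$. The algebra $U(\mathfrak{so}_4)\otimes_{\mathbb C[a]}\mathbb C[\alpha]$ is realizable as a Galois order over $\Gamma\otimes_{\mathbb C[a]}\mathbb C[\alpha]$.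
\end{theorem}

\subsection{The idea}\label{sec:idea}

If $U(\mathfrak{so}_n)$ is realized in $(L*\mathcal M)^G$, then it acts on $L^G=\operatorname{Frac}\Gamma$, because shift operators act on $L$ and invariant ones preserve the invariants. So it is enough to study actions on $\operatorname{Frac}\Gamma$.

For $\mathfrak{so}_3$ we have $\Gamma=\mathbb C[m,c]$. The raising and lowering elements $J_\pm=J_1\pm\mathrm iJ_2$ shift $m$ in opposite directions, and only the product $J_-J_+=c-m^2-m$ is prescribed. Nothing relates the two coefficients to each other, so we may put $1$ on $J_+$ and $c-m^2-m$ on $J_-$.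

For $\mathfrak{so}_4$ the element $N=N_3$ commutes with $m$, $a$, $b$ and moves $c$. On the irreducible representation of $\mathfrak{so}_3$ of spin $J$ we have $c=J(J+1)$, so $c=t(t-1)$ with $t=J+1$, or with $t=-J$. The two values of $t$ are exchanged by $s:t\mapsto1-t$, which conjugates the shift $\delta:t\mapsto t+1$ to $\delta^{-1}$. An operator on $F(c)$ that moves $c$ by these shifts must be $s$-invariant, so it has the form $\theta\,\delta+s(\theta)\,\delta^{-1}+\cdots$, and now the two coefficients determine each other. The relations of $U(\mathfrak{so}_4)$ prescribe the product $p=\theta\cdot\delta(s(\theta))$. Since $\delta s$ is the substitution $t\mapsto-t$, we arrive at a \emph{norm equation}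
\[
\theta(t)\,\theta(-t)=p(t)\qquad\text{in }F(t),
\]
where $F$ is the field generated by $m,a,b$, and not every $p$ is a norm.

The smallest example shows the obstruction. Let $F$ be a field of characteristic $0$, let $e\in F$, and consider $\theta(t)\theta(-t)=e-t^2$. If $e=r^2$ in $F$, then $\theta=r+t$ is a solution. If $e$ is not a square, then $t^2-e$ is irreducible in $F[t]$ and invariant under $t\mapsto-t$. So it occurs in $\theta(t)$ and in $\theta(-t)$ with the same multiplicity, hence with even multiplicity in the product, while it occurs once in $e-t^2$. There is no solution. In $\mathfrak{so}_4$ the role of $e-t^2$ is played by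
\[
p=-\frac{(t^4-\sigma t^2+\pi^2)\,(t^2-m^2)}{t^2(4t^2-1)} .
\]
Here $-(t^2-m^2)=(m+t)(m-t)$ and the denominator are norms. Everything depends on the quartic, which turns out to be a norm exactly when $4a+1$ or $4b+1$ is a square in $F$. These are not squares in the rational function field generated by the centers $Z_k$, $k\ne3$. For $n\ge5$, $a$ and $b$ stay independent of $Z_n$, so enlarging $\operatorname{Frac}Z_n$ does not help.

\section{The case $n=3$}\label{sec:so3}

This case also fixes conventions that we need later. With $J_\pm=J_1\pm\mathrm iJ_2$ the Lie algebra $\mathfrak{so}_3$ has the relations $[J_3,J_\pm]=\pm J_\pm$, $[J_+,J_-]=2J_3$. Moreover $J_-J_+=J_1^2+J_2^2+\mathrm i[J_1,J_2]=J_1^2+J_2^2-J_3$, that is,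
\begin{equation}\label{eq:cas3}
c=J_-J_++J_3^2+J_3 .
\end{equation}

\begin{proof}[Proof of Theorem \ref{thm:so3}]
Let $L=K=\mathbb C(m,c)$, $G=1$, and $\mathcal M=\langle\varepsilon\rangle\cong\mathbb Z$ with $\varepsilon(m)=m-1$, $\varepsilon(c)=c$. This $\mathcal M$ is separating because $K=L$. Put
\begin{equation}\label{eq:so3}
J_3\mapsto m,\qquad J_+\mapsto\varepsilon,\qquad J_-\mapsto\kappa\,\varepsilon^{-1},\qquad \kappa=c-m^2-m .
\end{equation}
Since $\varepsilon m=(m-1)\varepsilon$, we get $[m,\varepsilon]=\varepsilon$ and $[m,\kappa\varepsilon^{-1}]=-\kappa\varepsilon^{-1}$. Further $J_-J_+\mapsto\kappa$ and $J_+J_-\mapsto\varepsilon(\kappa)=c-(m-1)^2-(m-1)=c-m^2+m$, so $[J_+,J_-]\mapsto2m$. Hence \eqref{eq:so3} defines a homomorphism $\varphi:U(\mathfrak{so}_3)\to L*\mathcal M$, and by \eqref{eq:cas3} it sends the Casimir element to $\kappa+m^2+m=c$. So $\varphi$ is the identity on $\Gamma=\mathbb C[m,c]$.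

The symmetric algebra $\mathbb C[J_3,J_+,J_-]$ is free over $\mathbb C[J_3,J_+J_-]$ on the powers $J_+^k$ $(k\ge0)$ and $J_-^k$ $(k>0)$, and the symbol of $c$ is $J_+J_-+J_3^2$. By the Poincar\'e--Birkhoff--Witt theorem, $U(\mathfrak{so}_3)=\bigoplus_{k\ge0}\Gamma J_+^k\oplus\bigoplus_{k>0}\Gamma J_-^k$, free over $\Gamma$. Its image is $U=\bigoplus_{k\in\mathbb Z}\Gamma\kappa_k\varepsilon^k$ with $\kappa_k=1$ for $k\ge0$ and $\kappa_{-k}=\kappa\,\varepsilon^{-1}(\kappa)\cdots\varepsilon^{-(k-1)}(\kappa)$ for $k>0$. All $\kappa_k$ are nonzero elements of $\Gamma$, so $\varphi$ is injective. The ring $U$ is generated over $\Gamma$ by the images of $J_+$ and $J_-$. Also $K\kappa_k\varepsilon^k=K\varepsilon^k=\varepsilon^kK=\kappa_k\varepsilon^kK$, so $KU=UK=\bigoplus_kK\varepsilon^k=L*\mathcal M$.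

A finite-dimensional left or right $K$-subspace $Y$ lies in $\bigoplus_{|k|\le r}K\varepsilon^k$ for some $r$. Hence
\[
Y\cap U\subset\bigoplus_{|k|\le r}\Gamma\kappa_k\varepsilon^k=\bigoplus_{|k|\le r}\varepsilon^k\,\varepsilon^{-k}(\kappa_k)\,\Gamma ,
\]
a finitely generated left and right $\Gamma$-module. As $\Gamma$ is noetherian, $Y\cap U$ is finitely generated.
\end{proof}

\section{The structure of $\Gamma$}

To view $\operatorname{Frac}\Gamma$ as a rational function field, we need to know that the centers $Z_k$ are independent of each other.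

\begin{lemma}\label{lem:gamma}
Each $Z_k$ is a polynomial ring in $\lfloor k/2\rfloor$ variables, and multiplication $\bigotimes_{k=2}^nZ_k\to\Gamma$ is an isomorphism.
\end{lemma}

\begin{proof}
Let $\mathfrak h_k$ be a Cartan subalgebra of $\mathfrak{so}_k$, $W_k$ the Weyl group and $\rho_k$ the half-sum of positive roots ($\rho_2=0$, $W_2=1$). The Harish-Chandra isomorphism identifies $Z_k$ with $S(\mathfrak h_k)^{W_k}$, viewed as polynomial functions on $\mathfrak h_k^*$, in such a way that $z\in Z_k$ acts on the irreducible module $V_\lambda$ by the scalar $z(\lambda+\rho_k)$. By Chevalley's theorem $S(\mathfrak h_k)^{W_k}$ is a polynomial ring in $\dim\mathfrak h_k=\lfloor k/2\rfloor$ variables; for $k=2$ all this is trivial.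

The multiplication map is surjective by definition of $\Gamma$. Let $f\in\bigotimes_kZ_k$ map to $0$, and regard $f$ as a polynomial function on $\prod_k\mathfrak h_k^*$. Let $(\lambda^{(2)},\dots,\lambda^{(n)})$ be dominant weights with integer coordinates, in the standard coordinates on $\mathfrak h_k^*$, such that $V_{\lambda^{(k)}}$ occurs in $V_{\lambda^{(k+1)}}|_{\mathfrak{so}_k}$ for all $k<n$. Then some nonzero vector of $V_{\lambda^{(n)}}$ lies in a nested chain of such irreducibles. The image of $f$ acts on it by $f(\lambda^{(2)}+\rho_2,\dots,\lambda^{(n)}+\rho_n)$, which is therefore $0$.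

By the classical branching rules \cite[\S8.1]{GW}, for weights $\mu=\lambda^{(k)}$ and $\lambda=\lambda^{(k+1)}$ with integer coordinates the condition is
\begin{align*}
&\lambda_1\ge\mu_1\ge\lambda_2\ge\dots\ge\lambda_p\ge|\mu_p| &&\text{for }\mathfrak{so}_{2p+1}\downarrow\mathfrak{so}_{2p},\\
&\lambda_1\ge\mu_1\ge\dots\ge\mu_{p-1}\ge|\lambda_p| &&\text{for }\mathfrak{so}_{2p}\downarrow\mathfrak{so}_{2p-1}.
\end{align*}
Taken for all $k<n$, these inequalities define a cone, and they imply dominance. The point $\lambda^{(k)}_j=k+1-2j$ $(1\le j\le\lfloor k/2\rfloor)$ satisfies all of them strictly: the chains become $2p>2p-1>\dots>2>1$ and $2p-1>2p-2>\dots>2>1$. So the cone has nonempty interior, and its lattice points contain boxes of arbitrarily large side. A polynomial that vanishes on the translate of all these points by $(\rho_2,\dots,\rho_n)$ is $0$. Hence $f=0$.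
\end{proof}

In particular $\Gamma$ is a polynomial ring, and for $n\ge4$ we may take $m,c,a,b$ among its generators.

\section{Relations between $N$ and $c$ in $U(\mathfrak{so}_4)$}

Suppose $U(\mathfrak{so}_n)$ acts on $\operatorname{Frac}\Gamma$. The element $N:=N_3=\mathrm iX_{34}$ commutes with every $Z_k$ except $Z_3=\mathbb C[c]$, so it is linear over everything but $c$. We need the relations between $N$ and $c$ alone. The first one, \eqref{R1}, is a second-order recursion in $c$; it will say that $N$ moves $c$ to two prescribed neighbors. The other two will determine the products of the coefficients of these moves; there are two unknown products, hence two relations.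

\begin{lemma}\label{lem:rel}
Put $D=[N,c]$. In $U(\mathfrak{so}_4)$,
\begin{align}
&[c,[c,N]]=2(cN+Nc)-4m\pi, \label{R1}\\
&[N,[N,c]]=4c+2N^2-2m^2-2(\sigma-1), \label{R2}\\
&c^2-(\sigma-1+m^2)c+\tfrac12(cN^2+N^2c)-\tfrac14D^2=-\pi^2-m^2\sigma+2m\pi N+N^2. \label{R3}
\end{align}
\end{lemma}

\begin{proof}
Put $A_\pm=A_1\pm\mathrm iA_2$, $B_\pm=B_1\pm\mathrm iB_2$, and
\[
w=A_+B_-,\qquad w^*=A_-B_+,\qquad S_0=w+w^*,\qquad f=a+b+\tfrac12(m^2-N^2).
\]
Since $A_3=\frac12(m+N)$ and $B_3=\frac12(m-N)$, we have $2A_3B_3=\frac12(m^2-N^2)$. Also $2(A_1B_1+A_2B_2)=w+w^*$. Expanding $c=\sum(A_j+B_j)^2$ gives $c=S_0+f$. From $m=A_3+B_3$, $N=A_3-B_3$ we read off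
\[
[m,w]=[m,w^*]=[m,N]=0,\qquad [N,w]=2w,\qquad [N,w^*]=-2w^*.
\]
As $N$ commutes with $f$, $D=[N,S_0]=2(w-w^*)$. With $\alpha_0=a-A_3^2$ and $\beta_0=b-B_3^2$ we have $A_\pm A_\mp=\alpha_0\pm A_3$ and $B_\pm B_\mp=\beta_0\pm B_3$, so
\begin{equation}\label{eq:ww}
ww^*=(\alpha_0+A_3)(\beta_0-B_3),\qquad w^*w=(\alpha_0-A_3)(\beta_0+B_3).
\end{equation}

\emph{Relation \eqref{R1}.} Since $f+\frac12N^2$ commutes with $w$ and $w^*$, we have $[f,w]=-\frac12[N^2,w]=-(Nw+wN)$ and $[f,w^*]=Nw^*+w^*N$. Therefore
\[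
[c,w-w^*]=[S_0,w-w^*]+[f,w]-[f,w^*]=2[w^*,w]-(NS_0+S_0N).
\]
As $[c,[c,N]]=-[c,D]=-2[c,w-w^*]$ and $S_0=c-f$,
\[
[c,[c,N]]=4[w,w^*]+2(NS_0+S_0N)=4[w,w^*]+2(Nc+cN)-4Nf .
\]
By \eqref{eq:ww},
\begin{align*}
[w,w^*]&=2A_3\beta_0-2B_3\alpha_0=2(A_3b-B_3a)+2A_3B_3(A_3-B_3)\\
&=-m\pi+N(a+b)+\tfrac12(m^2-N^2)N=-m\pi+Nf .
\end{align*}
Inserting this gives \eqref{R1}.

\emph{Relation \eqref{R2}.} $[N,D]=2[N,w-w^*]=4(w+w^*)=4(c-f)$, which is the right-hand side of \eqref{R2} because $4(a+b)=2(\sigma-1)$.

\emph{Relation \eqref{R3}.} Since $\frac12D=w-w^*$,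
\[
S_0^2-\tfrac14D^2=(w+w^*)^2-(w-w^*)^2=2(ww^*+w^*w)=4\alpha_0\beta_0-4A_3B_3=4\alpha_0\beta_0-(m^2-N^2).
\]
Put $e=a+b+\frac12m^2$, so that $2e=\sigma-1+m^2$ and $S_0=c-e+\frac12N^2$. As $e$ commutes with $c$ and $N$,
\[
S_0^2=c^2-2ec+e^2+\tfrac12(cN^2+N^2c)-eN^2+\tfrac14N^4 .
\]
On the other side,
\begin{align*}
4\alpha_0\beta_0&=\tfrac14\big(4a-(m+N)^2\big)\big(4b-(m-N)^2\big)\\
&=4ab-(a+b)(m^2+N^2)+2m\pi N+\tfrac14(m^2-N^2)^2 .
\end{align*}
In $S_0^2-\frac14D^2=4\alpha_0\beta_0-m^2+N^2$ the terms $\frac14N^4$ cancel, and so do the terms $-eN^2$, since $-(a+b)N^2-\frac12m^2N^2=-eN^2$. The remaining terms free of $c$ and $N$, collected on the right, are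
\[
4ab-(a+b)m^2+\tfrac14m^4-m^2-e^2=4ab-(a+b)^2-2(a+b)m^2-m^2=-\pi^2-m^2\sigma .
\]
This is \eqref{R3}.
\end{proof}

\section{The norm equation}\label{sec:norm}

\begin{proposition}\label{prop:key}
Let $F\supseteq\mathbb C$ be a field and let $m,a,b\in F$ be algebraically independent over $\mathbb C$. Put $\pi=a-b$, $\sigma=2(a+b)+1$, and let $K=F(c)$ with $c$ transcendental over $F$. Suppose that an $F$-linear operator $N:K\to K$ satisfies \eqref{R1}--\eqref{R3}, where $m,a,b,c$ act by multiplication and $D=[N,c]$. Then $4a+1$ or $4b+1$ is a square in $F$.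
\end{proposition}

\begin{proof}
Let $E=F(x)$ with $x^2=c+\frac14$; this is a rational function field in $x$ and a quadratic extension of $K$. Let $s,\delta\in\mathrm{Aut}_F(E)$ be given by $s(x)=-x$ and $\delta(x)=x+1$. Then $E^s=K$ and $s\delta s=\delta^{-1}$. Put $c_\pm=\delta^{\pm1}(c)=c+1\pm2x$, so $s(c_\pm)=c_\mp$ and
\begin{equation}\label{eq:cpm}
c_++c_-=2c+2,\qquad c_+c_-=(c+1)^2-4x^2=c^2-2c .
\end{equation}

\medskip\noindent\textbf{Step 1: the shape of $N$.} We first remove the inhomogeneous term of \eqref{R1}. Put $C=m\pi/c\in K$ and $N'=N-C$. Since $C$ commutes with $c$ and $4cC=4m\pi$, \eqref{R1} becomes $[c,[c,N']]=2(cN'+N'c)$. Written out, for all $v\in K$,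
\[
N'(c^2v)=(2c+2)N'(cv)-(c^2-2c)N'(v)=(c_++c_-)N'(cv)-c_+c_-N'(v).
\]
This is a linear recursion with characteristic roots $c_+,c_-$, so we split $N'(v)$ accordingly. As $c_+-c_-=4x\ne0$, there are unique $\theta_v,\theta'_v\in E$ with
\[
\theta_v+\theta_v'=N'(v),\qquad c_+\theta_v+c_-\theta_v'=N'(cv),
\]
and they depend $F$-linearly on $v$. The recursion gives $N'(c^2v)=c_+^2\theta_v+c_-^2\theta_v'$, so $c_+\theta_v,\,c_-\theta'_v$ solve the defining equations for $cv$. By uniqueness $\theta_{cv}=\delta(c)\theta_v$ and $\theta'_{cv}=\delta^{-1}(c)\theta_v'$, hence $\theta_{qv}=\delta(q)\theta_v$ for $q\in F[c]$. For $v=q/r$ with $q,r\in F[c]$, $r\ne0$, this gives $\delta(r)\theta_v=\theta_q=\delta(q)\theta_1$. So $\theta_v=\theta\,\delta(v)$ with $\theta:=\theta_1$, and likewise $\theta_v'=\theta'\delta^{-1}(v)$ with $\theta':=\theta_1'$. Applying $s$ to the defining equations for $v=1$ shows $\theta'=s(\theta)$. Thus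
\begin{equation}\label{eq:shape}
N=\theta\,\delta+\theta'\,\delta^{-1}+C\quad\text{on }K,\qquad \theta'=s(\theta).
\end{equation}

The same formula defines an operator on $E$, and it preserves $K$. So compositions may be computed in the skew group ring $E*\langle\delta\rangle$. If $\sum\ell_j\delta^j$ with $\ell_j\in E$ vanishes on $K$, then all $\ell_j=0$ by Dedekind's lemma on the independence of distinct embeddings, because the elements $\delta^j(c)=(x+j)^2-\frac14$ are distinct for different $j$. Hence coefficients of $\delta^j$ may be compared in \eqref{R2} and \eqref{R3}.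

\medskip\noindent\textbf{Step 2: the product of the two coefficients.} Put $p=\theta\,\delta(\theta')$ and $p'=\theta'\delta^{-1}(\theta)$. The $\delta^0$-coefficient of $N$ is $C$, that of $N^2$ is $p+p'+C^2$, and that of $NcN$ is $c_+p+c_-p'+cC^2$. Moreover $D=[N,c]=\theta(2x+1)\delta+\theta'(1-2x)\delta^{-1}$, and since $\delta(1-2x)=-(2x+1)$, $\delta^{-1}(2x+1)=2x-1$, the $\delta^0$-coefficient of $D^2$ is $-(2x+1)^2p-(2x-1)^2p'$.

As $[N,[N,c]]=N^2c-2NcN+cN^2$, its $\delta^0$-coefficient is $2(c-c_+)p+2(c-c_-)p'=-2(1+2x)p-2(1-2x)p'$. So the $\delta^0$-part of \eqref{R2}, divided by $2$, is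
\begin{equation}\label{Z2}
-(2x+2)p+(2x-2)p'=\frac{m^2\pi^2}{c^2}+2c-m^2-\sigma+1 .
\end{equation}
In the $\delta^0$-part of \eqref{R3} the coefficient of $p$, after moving the contribution of $N^2$ to the left, is
\[
c+\tfrac14(2x+1)^2-1=2c+x-\tfrac12=2x^2+x-1=(2x-1)(x+1),
\]
where we used $\frac14(2x+1)^2=c+x+\frac12$. Replacing $x$ by $-x$, the coefficient of $p'$ is $(2x+1)(x-1)$. The terms with $C$, moved to the right, are $2m\pi C+C^2-cC^2=m^2\pi^2(2c+1-c)/c^2$. Hence
\begin{equation}\label{Z3}
\begin{split}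
(2x-1)(x+1)p+(2x+1)(x-1)p'={}&-c^2+(\sigma-1+m^2)c-\pi^2-m^2\sigma\\
&+\frac{m^2\pi^2(c+1)}{c^2}.
\end{split}
\end{equation}

Put $t=x+\frac12$, so that $c=t(t-1)$. In \eqref{Z3} minus $t$ times \eqref{Z2} the $p'$-terms cancel, since $2x+1=2t$. The coefficient of $p$ becomes $(x+1)(2x-1+2t)=4x(x+1)=4t^2-1$. On the right we use $-c^2-2tc=-t^4+t^2$, $c+t=t^2$ and $(c+1-t)/c^2=(t-1)^2/c^2=1/t^2$:
\[
(4t^2-1)\,p=-t^4+(\sigma+m^2)t^2-\pi^2-m^2\sigma+\frac{m^2\pi^2}{t^2},
\]
that is,
\begin{equation}\label{eq:p}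
p=-\frac{Q(t)\,(t^2-m^2)}{t^2(4t^2-1)},\qquad Q(t)=t^4-\sigma t^2+\pi^2 .
\end{equation}

\medskip\noindent\textbf{Step 3: the obstruction.} The automorphism $\delta s$ sends $x\mapsto-x-1$, that is, $t\mapsto-t$ on $E=F(t)$. Since $\delta(\theta')=\delta s(\theta)$, \eqref{eq:p} is the norm equation
\begin{equation}\label{eq:norm}
\theta(t)\,\theta(-t)=p(t)\quad\text{in }F(t).
\end{equation}
We claim that every monic irreducible factor $g$ of $Q$ in $F[t]$ has multiplicity exactly $1$ in $p$. The discriminant of $Q$ as a quadratic in $t^2$ is $\sigma^2-4\pi^2=(4a+1)(4b+1)\ne0$, and $Q(0)=\pi^2\ne0$; so $Q$ has four distinct roots, none of them $0$. Further $Q(\pm\frac12)=\frac1{16}-\frac\sigma4+\pi^2$ and $Q(\pm m)=m^4-\sigma m^2+\pi^2$ are nonzero polynomials in the independent elements $m,a,b$. So $Q$ is squarefree and coprime to $t$, $4t^2-1$ and $t^2-m^2$, which proves the claim.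

Let $v_g$ denote the multiplicity of $g$, and put $\hat g(t)=(-1)^{\deg g}g(-t)$, again monic irreducible. If $\hat g=g$, then $v_g(\theta(-t))=v_g(\theta(t))$, and $v_g(p)$ is even by \eqref{eq:norm}, a contradiction. So $\hat g\ne g$ for every monic irreducible factor $g$ of $Q$. As $Q$ is even, $\hat g$ is also a factor. Let $h$ be the product of one factor from each pair $\{g,\hat g\}$. Then $h$ is monic of degree $2$ and $Q(t)=h(t)h(-t)$. Write $h=t^2+\alpha t+\beta$ with $\alpha,\beta\in F$. Then
\begin{equation}\label{eq:hh}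
h(t)h(-t)=(t^2+\beta)^2-\alpha^2t^2=t^4-(\alpha^2-2\beta)t^2+\beta^2 ,
\end{equation}
so $\beta=\pm\pi$ and $\alpha^2=\sigma+2\beta\in\{4a+1,\,4b+1\}$ by \eqref{eq:pisigma}.
\end{proof}

The independence of $m$ from $a,b$ enters only through $Q(\pm m)\ne0$: if $m$ were a root of $Q$, the factor $t^2-m^2$ would meet $Q$ and the multiplicity argument would break down.

\begin{remark}\label{rem:roots}
Let $\alpha_1^2=4a+1$ and $\alpha_2^2=4b+1$ in an algebraic closure of $F$. Since $\frac12(\alpha_1^2+\alpha_2^2)=\sigma$ and $\frac1{16}(\alpha_1^2-\alpha_2^2)^2=\pi^2$, the roots of $Q$ are $\frac12(\pm\alpha_1\pm\alpha_2)$. On the irreducible $\mathfrak{so}_4$-module in which the triples $(A_j)$, $(B_j)$ have spins $j_1$, $j_2$ we have $\alpha_1=\pm(2j_1+1)$ and $\alpha_2=\pm(2j_2+1)$, and the roots are $\pm(j_1+j_2+1)$, $\pm(j_1-j_2)$. They mark the two ends of the range $|j_1-j_2|\le J\le j_1+j_2$ of spins of $\mathfrak{so}_3$ in this module. A factorization $Q(t)=h(t)h(-t)$ distributes these zeros among the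 raising and the lowering coefficient: the roots of $h$ contain one member of each pair $\{r,-r\}$. Such a choice is defined over $F$ only if it is stable under $\operatorname{Gal}(F(\alpha_1,\alpha_2)/F)$, and this fails as soon as the group contains the element $(\alpha_1,\alpha_2)\mapsto(-\alpha_1,-\alpha_2)$, which sends every root to its negative. This explains why adjoining $\sqrt{(4a+1)(4b+1)}$ to $\mathbb C(a,b)$ does not remove the obstruction, while adjoining $\sqrt{4a+1}$ does.
\end{remark}

\section{Nonexistence}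

\begin{proof}[Proof of Theorem \ref{thm:no}]
Let $n\ge4$ and suppose that $U(\mathfrak{so}_n)$ acts on $K=\operatorname{Frac}\Gamma$ with $\Gamma$ acting by multiplication. Let $F\subset K$ be the subfield generated by all $Z_k$ with $k\ne3$. By Lemma~\ref{lem:gamma}, $K=F(c)$ with $c$ transcendental over $F$, and $F$ is the rational function field over $\mathbb C$ in $m,a,b$ and polynomial generators of $Z_k$, $5\le k\le n$.

The element $N=\mathrm iX_{34}$ commutes with $Z_2=\mathbb C[X_{12}]$, and it commutes with $Z_k$ for $k\ge4$ because $N\in\mathfrak{so}_4\subset\mathfrak{so}_k$. So its action on $K$ commutes with multiplication by elements of $Z_k$, $k\ne3$, and by their products and sums, hence also with the inverses of these operators; that is, $N$ is $F$-linear. By Lemma~\ref{lem:rel} it satisfies \eqref{R1}--\eqref{R3}. Proposition~\ref{prop:key} shows that $4a+1$ or $4b+1$ is a square in $F$. But both are irreducible elements of a polynomial ring with fraction field $F$, so they are not squares.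 This proves the first statement.

Now let $\varphi:U(\mathfrak{so}_n)\to(L*\mathcal M)^G$ restrict to an isomorphism $\Gamma\to\Gamma'$, and let $K=\operatorname{Frac}\Gamma'=L^G$. The ring $L*\mathcal M$ acts on $L$ by $(\ell\tau)\cdot v=\ell\,\tau(v)$. If $u=\sum_\tau\ell_\tau\tau$ is $G$-invariant, $v\in K$ and $\gamma\in G$, then
\begin{equation}\label{eq:invact}
\gamma(u\cdot v)=\sum_\tau\gamma(\ell_\tau)\,(\gamma\tau\gamma^{-1})(\gamma v)=(\gamma\cdot u)\cdot(\gamma v)=u\cdot v .
\end{equation}
So $(L*\mathcal M)^G$ acts on $L^G=K$, with $\Gamma'$ acting by multiplication. Via $\varphi$ we obtain an action of $U(\mathfrak{so}_n)$ on $K\cong\operatorname{Frac}\Gamma$ with $\Gamma$ acting by multiplication, which was just excluded.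
\end{proof}

The proof uses neither the injectivity of $\varphi$ nor any finiteness condition on its image.

\begin{proof}[Proof of Theorem \ref{thm:sharp}(ii) and of ``only if'' in {\rm(i)}]
The argument above applies to the extended algebras, with $F$ changed.

(i) By Lemma~\ref{lem:gamma}, $E_0\otimes_{\mathbb C[a,b]}\Gamma=E_0[m,c]$. Put $F=E_0(m)$, so that $E_0(m,c)=F(c)$ and $m,a,b$ are algebraically independent over $\mathbb C$. The operator $N$ commutes with $E_0$ and $m$, so it is $F$-linear. Proposition~\ref{prop:key} shows that $4a+1$ or $4b+1$ is a square in $E_0(m)$. An element of $E_0$ that is a square in $E_0(m)$ is a square in $E_0$, because $E_0$ is algebraically closed in $E_0(m)$.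

(ii) By Lemma~\ref{lem:gamma}, $E_0\otimes_{Z_n}\Gamma$ is the polynomial ring over $E_0$ in $m,c,a,b$ and generators of $Z_k$, $5\le k<n$. Let $F$ be the rational function field over $E_0$ in all these variables except $c$. Again $N$ is $F$-linear, and Proposition~\ref{prop:key} would make $4a+1$ or $4b+1$ a square in $F$. Since $n\ge5$, $a$ and $b$ are among the variables over $E_0$, so $4a+1$ and $4b+1$ are irreducible polynomials and not squares in $F$, whatever $E_0$ is.
\end{proof}

\section{The module over a field containing a square root}\label{sec:construct}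

We now prove ``if'' in Theorem~\ref{thm:sharp}(i). Let $E_0\supseteq\mathbb C(a,b)$ be a field, and let $\alpha\in E_0$ satisfy $\alpha^2=4a+1$ or $\alpha^2=4b+1$. In the first case put $h=t^2+\alpha t+\pi$, in the second $h=t^2+\alpha t-\pi$. By \eqref{eq:hh} and \eqref{eq:pisigma}, in both cases $h(t)h(-t)=Q(t)=t^4-\sigma t^2+\pi^2$.

\subsection{The operators $S$ and $T$}

Let $L=E_0(m,x)$, $c=x^2-\frac14$, $t=x+\frac12$, so $c=t(t-1)$. Define $E_0$-automorphisms of $L$ by
\[
s:x\mapsto-x,\qquad \delta:x\mapsto x+1\quad(\text{both fixing }m),\qquad \varepsilon:m\mapsto m-1\quad(\text{fixing }x).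
\]
Put $G=\{1,s\}$ and $\mathcal M=\langle\delta,\varepsilon\rangle\cong\mathbb Z^2$. Then $s\delta s=\delta^{-1}$, $s\varepsilon s=\varepsilon$, $L^G=E_0(m,c)=:K_0$, $s(t)=1-t$, and $\delta s$ is $t\mapsto-t$.

Section~\ref{sec:norm} tells us what to try: we need $N=\theta\delta+s(\theta)\delta^{-1}+m\pi/c$ with $\theta(t)\theta(-t)=p(t)$ as in \eqref{eq:p}. Since $-(t^2-m^2)=(t+m)(-t+m)$ and $t(2t+1)\cdot(-t)(1-2t)=t^2(4t^2-1)$, a solution is
\[
\theta=\theta_0\,(t+m),\qquad \theta_0=\frac{h(t)}{t(2t+1)} .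
\]
The resulting $N$ is linear in $m$: with $\theta_0'=s(\theta_0)$ we have $N=S+mT$, where
\[
T=\theta_0\,\delta+\theta_0'\,\delta^{-1}+\frac\pi c,\qquad S=\theta_0t\,\delta+\theta_0'(1-t)\,\delta^{-1} .
\]
Both are $s$-invariant, and both commute with $m$ and $\varepsilon$ because $m$ does not occur in them. So $J_+=\varepsilon$ will only see the explicit factor $m$, and all relations of $\mathfrak{so}_4$ will reduce to the following identities between $S$, $T$ and $c$.

\begin{lemma}\label{lem:ST}
{\rm(a)} $[c,T]=-2S$;\quad {\rm(b)} $[c,S]+Tc+cT=2\pi$;\quad {\rm(c)} $[S,T]+T^2=1$.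
\end{lemma}

\begin{proof}
Put $p_0=\theta_0\delta(\theta_0')=\theta_0(t)\theta_0(-t)$ and $p_0'=\theta_0'\delta^{-1}(\theta_0)=\delta^{-1}(p_0)$. Then
\begin{equation}\label{eq:p0}
p_0=\frac{Q(t)}{t^2(2t-1)(2t+1)},\qquad p_0'=\frac{Q(t-1)}{(t-1)^2(2t-3)(2t-1)} .
\end{equation}
All expressions are $s$-invariant, so the coefficient of $\delta^{-j}$ is the image under $s$ of that of $\delta^j$, and it suffices to check $j\ge0$. Recall $\delta(c)=t(t+1)$, so $\delta(c)-c=2t$.

(a) The $\delta$-coefficient of $[c,T]$ is $(c-\delta(c))\theta_0=-2t\theta_0$, and the $\delta^0$-coefficient is $0$.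

(b) The $\delta$-coefficient is $\theta_0\big(-2t\cdot t+t(t+1)+t(t-1)\big)=0$, and the $\delta^0$-coefficient is $2c\cdot\pi/c=2\pi$.

(c) The $\delta^2$-coefficient is $\theta_0\delta(\theta_0)\big(t-(t+1)+1\big)=0$. The $\delta$-coefficient is
\[
\theta_0\pi\Big(\frac{t}{\delta(c)}-\frac tc+\frac1{\delta(c)}+\frac1c\Big)=\theta_0\pi\Big(\frac{t+1}{t(t+1)}-\frac{t-1}{t(t-1)}\Big)=0 .
\]
The $\delta^0$-coefficients of $ST$, $TS$, $T^2$ are $tp_0+(1-t)p_0'$, $-tp_0+(t-1)p_0'$ and $p_0+p_0'+\pi^2/c^2$. So the $\delta^0$-coefficient of $[S,T]+T^2$ is, by \eqref{eq:p0},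
\[
(2t+1)p_0+(3-2t)p_0'+\frac{\pi^2}{c^2}=\frac1{2t-1}\Big(\frac{Q(t)}{t^2}-\frac{Q(t-1)}{(t-1)^2}\Big)+\frac{\pi^2}{c^2} .
\]
Since $Q(t)/t^2=t^2-\sigma+\pi^2/t^2$, the difference in parentheses is $t^2-(t-1)^2+\pi^2\big((t-1)^2-t^2\big)/c^2=(2t-1)(1-\pi^2/c^2)$. The total is $1$.
\end{proof}

\subsection{The homomorphism}

With $J_\pm=J_1\pm\mathrm iJ_2$ and $N_\pm=N_1\pm\mathrm iN_2$, the relations \eqref{eq:so4} of $\mathfrak{so}_4$ beyond those of $\mathfrak{so}_3$ read
\begin{gather}
[J_3,N]=0,\quad [J_3,N_\pm]=\pm N_\pm,\quad [J_\pm,N]=\mp N_\pm,\quad [J_\pm,N_\pm]=0,\quad [J_\pm,N_\mp]=\pm2N, \label{eq:JN}\\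
[N,N_\pm]=\pm J_\pm,\qquad [N_+,N_-]=2J_3 . \label{eq:NN}
\end{gather}
In $(L*\mathcal M)^G$ put
\[
J_3=m,\quad J_+=\varepsilon,\quad J_-=\kappa\varepsilon^{-1}\ (\kappa=c-m^2-m),\quad N=S+mT,\quad N_+=-[J_+,N],\quad N_-=[J_-,N].
\]

\begin{proposition}\label{prop:hom}
These elements satisfy the relations of $\mathfrak{so}_4$ and define a homomorphism $\varphi:U(\mathfrak{so}_4)\to(L*\mathcal M)^G$ with $\varphi(m)=m$, $\varphi(c)=c$, $\varphi(a)=a$, $\varphi(b)=b$.
\end{proposition}

\begin{proof}
The relations of $\mathfrak{so}_3$ hold, and $\sum J_j^2=c$, by the computation of Section~\ref{sec:so3}. Clearly $[J_3,N]=0$.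

\emph{Relations \eqref{eq:JN}.} Since $\varepsilon N=(S+(m-1)T)\varepsilon=(N-T)\varepsilon$, we get $N_+=T\varepsilon$, hence $[J_+,N_+]=0$. Next, $\varepsilon^{-1}N=(N+T)\varepsilon^{-1}$ gives
\[
N_-=\big(\kappa(N+T)-N\kappa\big)\varepsilon^{-1}=\big([c,N]+\kappa T\big)\varepsilon^{-1}=V(m)\,\varepsilon^{-1},
\]
where, by (a) and (b) of Lemma~\ref{lem:ST}, $[c,N]=2\pi-Tc-cT-2mS$ and so
\begin{equation}\label{eq:V}
V(m)=2\pi-Tc-2mS-(m^2+m)T .
\end{equation}
As $T$ and $V(m)$ commute with $m$, $[J_3,N_\pm]=\pm N_\pm$. Further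
\[
[J_+,N_-]=V(m-1)-V(m)=2S+2mT=2N ,
\]
and by the Jacobi identity $[J_-,N_+]=-[J_-,[J_+,N]]=2[J_3,N]-[J_+,N_-]=-2N$.

It remains to show $[J_-,N_-]=0$. Put $\mu=m(m+1)$ and $\nu=(m+1)(m+2)$, so $\nu-\mu=2(m+1)$, $\kappa=c-\mu$ and $\varepsilon^{-1}(\kappa)=c-\nu$. The coefficient of $\varepsilon^{-2}$ in $[J_-,N_-]$ is $(c-\mu)V(m+1)-V(m)(c-\nu)$. Expanding with \eqref{eq:V} and using $2(m+1)\mu-2m\nu=-2\mu$, we find
\[
2\pi(\nu-\mu)-[c,T]c-2(m+1)cS+2mSc-2\mu S+(2\mu-\nu)Tc-\nu cT .
\]
By (a), $-[c,T]c=2Sc$, so the terms $cS$ and $Sc$ combine to $-2(m+1)[c,S]=-(\nu-\mu)[c,S]$. By (b), $(\nu-\mu)(2\pi-[c,S])=(\nu-\mu)(Tc+cT)$, and the expression becomes $\mu(Tc-cT)-2\mu S$, which is $0$ by (a).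

\emph{Relations \eqref{eq:NN}.} First, $\varepsilon N=(N-T)\varepsilon$ and (c) give
\[
[N,N_+]=\big(NT-T(N-T)\big)\varepsilon=\big([S,T]+T^2\big)\varepsilon=\varepsilon=J_+ .
\]
The rest follows by symmetry under $\mathfrak{so}_3$. Let $\mathcal V\subset\mathfrak{so}_4$ be the span of $N,N_\pm$, which is the adjoint module of $\mathfrak{so}_3$. Consider the linear map $\Lambda^2\mathcal V\to(L*\mathcal M)^G$ that sends $u\wedge v$ to the commutator of the images of $u,v$ minus the image of $[u,v]\in\mathfrak{so}_3$. By \eqref{eq:JN} and the Jacobi identity it is $\mathfrak{so}_3$-equivariant. It kills the nonzero vector $N\wedge N_+$. As $\dim\mathcal V=3$, $\Lambda^2\mathcal V\cong\mathcal V$ is irreducible, so the map is $0$. Hence $\varphi$ exists.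

\emph{Casimir elements.} If $\sum\ell_{jk}\delta^j\varepsilon^k$ commutes with $m$ and $c$, then it lies in $L$, because $\delta^j\varepsilon^k$ sends $m\mapsto m-k$ and $c\mapsto(x+j)^2-\frac14$ and so fixes both only for $j=k=0$. Thus images of central elements lie in $L$ and equal their own coefficient at $\delta^0\varepsilon^0$.

We have $J_+N_-=\varepsilon V(m)\varepsilon^{-1}=V(m-1)$ and $J_-N_+=\kappa T$. With \eqref{eq:V} and (a),
\[
J_+N_-+J_-N_+=2\pi+[c,T]-2(m-1)S-2m^2T=2\pi-2mS-2m^2T=2\pi-2mN ,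
\]
so $\sum J_jN_j=mN+\frac12(J_+N_-+J_-N_+)=\pi$.

Next, $N_-N_+=V(m)T$ and $[N_+,N_-]=2m$, so $\sum N_j^2=N^2+\frac12(N_+N_-+N_-N_+)=N^2+m+V(m)T$. Inserting $N=S+mT$ and \eqref{eq:V},
\[
\sum_jN_j^2=S^2+2\pi T-TcT+m\big(1-[S,T]-T^2\big)=S^2+2\pi T-TcT
\]
by (c). The $\delta^0$-coefficients of $S^2$, $2\pi T$ and $TcT$ are $-t^2p_0-(t-1)^2p_0'$, $2\pi^2/c$ and $t(t+1)p_0+(t-1)(t-2)p_0'+\pi^2/c$. Since $\sum(J_j^2+N_j^2)=c+\sum N_j^2$ is the image of a central element, it equals its $\delta^0$-coefficient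
\[
-t(2t+1)p_0-(t-1)(2t-3)p_0'+\frac{\pi^2}c+c .
\]
By \eqref{eq:p0} and $Q(t)/t=t^3-\sigma t+\pi^2/t$, the first two terms are
\begin{align*}
-\frac1{2t-1}\Big(\frac{Q(t)}t+\frac{Q(t-1)}{t-1}\Big)
&=-\frac1{2t-1}\Big(t^3+(t-1)^3-\sigma(2t-1)+\frac{\pi^2(2t-1)}{c}\Big)\\
&=-(c+1)+\sigma-\frac{\pi^2}c ,
\end{align*}
because $t^3+(t-1)^3=(2t-1)(t^2-t+1)=(2t-1)(c+1)$. Hence $\sum(J_j^2+N_j^2)=\sigma-1$. By \eqref{eq:pisigma}, $a-b$ and $a+b$ are mapped to themselves.
\end{proof}

\begin{proof}[Proof of ``if'' in Theorem \ref{thm:sharp}(i)]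
By Proposition~\ref{prop:hom}, $\varphi$ extends $E_0$-linearly to a homomorphism $E_0\otimes_{\mathbb C[a,b]}U(\mathfrak{so}_4)\to(L*\mathcal M)^G$, since $E_0$ is central in $L*\mathcal M$ and fixed by $G$. By \eqref{eq:invact} the ring $(L*\mathcal M)^G$ acts on $L^G=K_0=E_0(m,c)$, and $E_0[m,c]$ acts by multiplication.
\end{proof}

\section{A Galois order after adjoining $\sqrt{4a+1}$}

Let $\tilde U=U(\mathfrak{so}_4)\otimes_{\mathbb C[a]}\mathbb C[\alpha]$ with $\alpha^2=4a+1$ and $\tilde\Gamma=\Gamma\otimes_{\mathbb C[a]}\mathbb C[\alpha]=\mathbb C[m,c,b,\alpha]$, a polynomial ring. We use Section~\ref{sec:construct} with $E_0=\mathbb C(\alpha,b)$ and $h=t^2+\alpha t+\pi$. Thus $L=\mathbb C(\alpha,b,m,x)$, $G=\{1,s\}$, $\mathcal M=\langle\delta,\varepsilon\rangle$, and $K=L^G=\mathbb C(\alpha,b,m,c)=\operatorname{Frac}\tilde\Gamma$. The monoid $\mathcal M$ is $G$-stable, and it is separating because $\delta^j\varepsilon^k$ sends $m\mapsto m-k$ and $c\mapsto(x+j)^2-\frac14$. Composing the natural map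 $\tilde U\to E_0\otimes_{\mathbb C[a,b]}U(\mathfrak{so}_4)$ with the extended homomorphism gives $\varphi:\tilde U\to(L*\mathcal M)^G$, the identity on $\tilde\Gamma$. We must show that $\varphi$ is injective and that its image is a Galois ring and a Galois order. The first two points rest on the following elements with known top coefficients; the last one rests on freeness of $\tilde U$ over $\tilde\Gamma$.

For $r\ge0$ and $k\in\mathbb Z$ put
\[
u_{k,r}=J_+^{k}N^r\ (k\ge0),\qquad u_{k,r}=J_-^{-k}N^r\ (k<0).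
\]
Since $N=\theta\delta+s(\theta)\delta^{-1}+m\pi/c$ with $\theta=\theta_0(t+m)$, the coefficient of $N^r$ at $\delta^r$ is $\theta\,\delta(\theta)\cdots\delta^{r-1}(\theta)\ne0$. As $J_+^k$ $(k\ge0)$ and $J_-^{-k}$ $(k<0)$ are mapped to $\kappa_k\varepsilon^k$ with $\kappa_k\in K^\times$ (Section~\ref{sec:so3}), $\varphi(u_{k,r})$ is supported on $\delta^j\varepsilon^k$ with $|j|\le r$, and
\begin{equation}\label{eq:top}
\text{the coefficient }\ell_{k,r}\text{ of }\varphi(u_{k,r})\text{ at }\delta^r\varepsilon^k\text{ is nonzero, with } \ell_{k,0}=\kappa_k\in K^\times.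
\end{equation}

\begin{proof}[Proof of Theorem \ref{thm:order}]
\emph{Injectivity.} We compare growth. Filter $\tilde U$ by giving $\mathfrak{so}_4$ and $\alpha$ degree $1$; this is compatible with $\alpha^2=4a+1$. Let $\tilde U_d$ be the part of degree $\le d$. The associated graded ring is $S(\mathfrak{so}_4)[\alpha]/(\alpha^2-4\bar a)$, where $\bar a=A_1^2+A_2^2+A_3^2$. It is a domain because $\bar a$ is irreducible in $S(\mathfrak{so}_4)$, hence not a square in its fraction field. So $\tilde U$ is a domain. Moreover $\dim\tilde U_d=\binom{d+6}6+\binom{d+5}6$.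

Suppose $0\ne u\in\ker\varphi$ has degree at most $e$. For $d\ge e$, right multiplication by $u$ embeds $\tilde U_{d-e}$ into $\ker\varphi\cap\tilde U_d$, since $\tilde U$ is a domain. Therefore $\dim\varphi(\tilde U_d)\le\dim\tilde U_d-\dim\tilde U_{d-e}=O(d^5)$. On the other hand, the elements $\varphi(u_{k,r})$ with $k,r\ge0$ are left $K$-independent: for different $k$ their supports are disjoint, and for fixed $k$ they are triangular in $r$ by \eqref{eq:top}. So the elements
\[
m^{i_1}c^{i_2}b^{i_3}\alpha^{i_4}J_+^kN^r,\qquad i_1+2i_2+2i_3+i_4+k+r\le d,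
\]
of $\tilde U_d$ have linearly independent images. Their number is at least a positive constant times $d^6$ for large $d$, a contradiction.

\emph{Galois ring.} $\tilde U$ is generated over $\tilde\Gamma$ by $J_+,J_-,N$, because $N_\pm=\mp[J_\pm,N]$. For $k\in\mathbb Z$, $r\ge0$ let $R_{k,r}$ be the set of elements of $(L*\mathcal M)^G$ supported on $\delta^j\varepsilon^k$ with $|j|\le r$; it is a left and right $K$-subspace, and $(L*\mathcal M)^G=\bigoplus_k\bigcup_rR_{k,r}$ because $s$ commutes with $\varepsilon$. By $s$-invariance, an element of $R_{k,r}$ is determined modulo $R_{k,r-1}$ by its coefficient at $\delta^r\varepsilon^k$, which lies in $L$ if $r\ge1$ and in $K$ if $r=0$ (with $R_{k,-1}=0$).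

For the left span, $\varphi(u_{k,r})$ and $\varphi(u_{k,r}c)$ have the coefficients $\ell_{k,r}$ and $\ell_{k,r}\,\delta^r(c)$ at $\delta^r\varepsilon^k$. For $r\ge1$ we have $\delta^r(c)=(x+r)^2-\frac14\notin K$, so these two form a $K$-basis of $L$. For $r=0$, $\ell_{k,0}$ spans $K$. By induction on $r$, the left $K$-span of all $\varphi(u_{k,r}),\varphi(u_{k,r}c)$ contains every $R_{k,r}$. Hence $K\varphi(\tilde U)=(L*\mathcal M)^G$.

For the right span, note that $\delta^r\varepsilon^k\,v=\delta^r(\varepsilon^k(v))\,\delta^r\varepsilon^k$ and $\varepsilon(K)=K$. So right multiplication by $K$ multiplies the coefficient at $\delta^r\varepsilon^k$ by elements of $\delta^r(K)$, over which $L$ has degree $2$. Now $\varphi(u_{k,r})$ and $\varphi(c\,u_{k,r})$ have the coefficients $\ell_{k,r}$ and $c\,\ell_{k,r}$. For $r\ge1$, $\delta^{-r}(c)\notin K$, that is, $c\notin\delta^r(K)$, so these form a $\delta^r(K)$-basis of $L$. For $r=0$ one element suffices as before. Induction on $r$ gives $\varphi(\tilde U)K=(L*\mathcal M)^G$.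

\emph{Freeness over $\tilde\Gamma$.} The symbols of $m,c,a,b$ in $S(\mathfrak{so}_4)=\mathbb C[A_j,B_j]$ are $A_3+B_3$, $(A+B)\cdot(A+B)$, $A\cdot A$, $B\cdot B$, where $A=(A_j)$ and $B=(B_j)$ are vectors in $\mathbb C^3$ with the standard bilinear form. On their common zero set $A\cdot A=B\cdot B=A\cdot B=0$, so $A,B$ span a totally isotropic subspace of $\mathbb C^3$, which has dimension at most $1$. Thus $A,B\in\mathbb Cz$ for some nonzero isotropic $z$, and $A_3+B_3=0$. Either $A+B=0$ with $A$ on the isotropic cone, a set of dimension $2$; or $z_3=0$, which leaves two lines $\mathbb Cz$ and, with $A,B\in\mathbb Cz$, again a set of dimension $2$. So the zero set has dimension $2=6-4$. Four homogeneous polynomials of positive degree in six variables with this property form a regular sequence. Hence they are algebraically independent, and $S(\mathfrak{so}_4)$ is a graded free module over the polynomial ring that they generate. Lifting a homogeneous basis to $U(\mathfrak{so}_4)$ and inducting on the degree,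 we see that $U(\mathfrak{so}_4)$ is free over $\Gamma=\mathbb C[m,c,a,b]$ both as a left and as a right module. Extending scalars from $\mathbb C[a]$ to $\mathbb C[\alpha]$, we see that $\tilde U$ is free over $\tilde\Gamma$ on both sides.

\emph{Galois order.} Let $\{e_i\}$ be a basis of $\varphi(\tilde U)$ as a left $\tilde\Gamma$-module. The $e_i$ are left $K$-independent, as one sees by clearing denominators on the left. Let $Y\subset(L*\mathcal M)^G$ be a finite-dimensional left $K$-subspace. The subspace $K(Y\cap\varphi(\tilde U))\subset Y$ is spanned by finitely many elements of $\varphi(\tilde U)$, which involve only finitely many $e_i$, say $i\in I$. So every $y\in Y\cap\varphi(\tilde U)$ lies in $\bigoplus_{i\in I}Ke_i$. As $y$ is also a $\tilde\Gamma$-combination of the $e_i$, $K$-independence shows that only $i\in I$ occur in it. Hence $Y\cap\varphi(\tilde U)\subset\bigoplus_{i\in I}\tilde\Gamma e_i$, which is finitely generated, and $\tilde\Gamma$ is noetherian. For right subspaces one uses a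 right basis and clears denominators on the right.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GW}
Goodman--Wallach, \emph{Symmetry, Representations, and Invariants}.

\bibitem{Jauch}
``1 Introduction'', \texttt{http://ecjauch.com/Files/Jauch\_Research\_Statement.pdf}.

\end{thebibliography}
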